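\title{Recurrent pairs and zero topological entropy}

\begin{abstract}
Let $T$ be a homeomorphism of a compact metric space $X$. We prove that if every pair of points is recurrent under $T\times T$, with positive or negative return times allowed, then $T$ has zero topological entropy. This follows from a stronger statement: the support of an ergodic measure of positive entropy contains two distinct points that are asymptotic in the past and do not form a positively recurrent pair. Compactness turns recurrence into a repetition rule with bounded delay, a random hashing argument shows that such a rule costs half of the available entropy, and passing to powers of $T$ gives $h\le h/2$.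
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{system} is a pair $(X,T)$, where $X$ is a compact metric space with metric $d$ and $T\colon X\to X$ is a homeomorphism. A point $p$ of a system $(Y,F)$ is \emph{positively recurrent} if $F^{n_k}p\to p$ for some integers $n_k\to+\infty$, \emph{negatively recurrent} if this holds for some $n_k\to-\infty$, and \emph{recurrent} if it holds for some $n_k$ with $|n_k|\to\infty$. A sequence with $|n_k|\to\infty$ has a subsequence tending to $+\infty$ or to $-\infty$, so a point is recurrent exactly when it is positively or negatively recurrent. We apply these words to pairs $(x,x')\in X\times X$, viewed as points of $(X\times X,T\times T)$. A pair is \emph{forward asymptotic} if $d(T^nx,T^nx')\to0$ and \emph{backward asymptotic} if $d(T^{-n}x,T^{-n}x')\to0$ as $n\to+\infty$.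

It is known that if every pair is positively recurrent, then the topological entropy $h_{\mathrm{top}}(T)$ is zero. The question studied here comes from \cite{LET}: \emph{if every pair is only assumed to be recurrent, must $h_{\mathrm{top}}(T)$ be zero?}

The simplest cases suggest that it must. If $T$ is an isometry, so is $F=T\times T$, and every pair $p$ is recurrent: take $m_k$ with $m_{k+1}-m_k\to\infty$ and $F^{m_k}p$ convergent, and note that $d(F^{m_{k+1}-m_k}p,p)=d(F^{m_{k+1}}p,F^{m_k}p)\to0$. The entropy of an isometry is zero. At the other extreme, in the full shift two sequences that differ in one coordinate are asymptotic in both directions, so they return near their starting position neither in the future nor in the past. In general, positive entropy means that points with the same past can still choose their present, whereas recurrence of the pair means that the choice must later be repeated, and a repetition carries no new information.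

The two-sided question is harder than the one-sided one because an obstruction must now work in both time directions. A backward asymptotic pair $x\ne x'$ is not negatively recurrent, but nothing prevents it from returning in the future. A pair that is asymptotic in both directions would do, but there are systems of positive entropy without such pairs (Example~\ref{ex:torus}). What positive entropy does provide is a pair that fails in the two directions for different reasons.

\begin{theorem}\label{thm:main}
Let $(X,T)$ be a system in which every pair $(x,x')\in X\times X$ is recurrent for $T\times T$. Then $h_{\mathrm{top}}(T)=0$.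
\end{theorem}

\begin{theorem}\label{thm:pair}
Let $(X,T)$ be a system and $\mu$ an ergodic $T$-invariant Borel probability measure with $h_\mu(T)>0$. Then there are points $x\ne x'$ in $\operatorname{supp}\mu$ such that $(x,x')$ is backward asymptotic and is not positively recurrent for $T\times T$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:pair}]
Suppose $h_{\mathrm{top}}(T)>0$. By the variational principle, some ergodic $\mu$ has $h_\mu(T)>0$. Let $(x,x')$ be the pair given by Theorem~\ref{thm:pair}. It is not positively recurrent. If $(T^{n_k}x,T^{n_k}x')\to(x,x')$ with $n_k\to-\infty$, then $d(x,x')=\lim_k d(T^{n_k}x,T^{n_k}x')=0$, contradicting $x\ne x'$. So the pair is not recurrent.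
\end{proof}

The pair in Theorem~\ref{thm:pair} cannot be found as a typical point of an invariant measure: by the Poincar\'e recurrence theorem, almost every pair is positively recurrent for every $(T\times T)$-invariant Borel probability measure. We argue by contradiction instead. If \emph{all} backward asymptotic pairs return, compactness makes them return within a bounded time, and we obtain a finite combinatorial rule, the \emph{echo property}. Section~\ref{sec:echo} shows that under this rule a letter from an alphabet of size $N$ has conditional entropy at most about $\frac12\log N$. Section~\ref{sec:rec} derives the rule from recurrence. Section~\ref{sec:powers} applies the bound to $T^l$ with an alphabet of size about $e^{lh}$ and entropy about $lh$. Section~\ref{sec:complements} discusses variants, a converse, and the limits of the theorems.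

\section{Entropy: notation and standard facts}\label{sec:entropy}

Logarithms are natural, and $[n]=\{1,\dots,n\}$. For a random variable $U$ with finitely many values and a sub-$\sigma$-algebra $\mathcal F$ of a probability space,
\[
H(U\mid\mathcal F)=\mathbb E\Big[-\sum_v \mathbb P(U=v\mid\mathcal F)\log\mathbb P(U=v\mid\mathcal F)\Big].
\]
Conditioning on a list of random variables and $\sigma$-algebras means conditioning on the $\sigma$-algebra that they generate, and $H(U)$ is the entropy with trivial conditioning. We use the following rules.
\begin{itemize}
\item[(E1)] \emph{Chain rule:} $H(U,V\mid\mathcal F)=H(U\mid\mathcal F)+H(V\mid U,\mathcal F)$.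
\item[(E2)] \emph{Monotonicity:} $H(U\mid\mathcal G)\le H(U\mid\mathcal F)$ if $\mathcal F\subset\mathcal G$. If $U$ is a function of $V$, then $H(U\mid\mathcal F)\le H(U,V\mid\mathcal F)=H(V\mid\mathcal F)$.
\item[(E3)] \emph{Counting:} if $U\in A$, where $A$ is an $\mathcal F$-measurable random set of values, then $H(U\mid\mathcal F)\le\mathbb E\log|A|$.
\end{itemize}
If $e$ is the indicator of an event, these rules give $H(U\mid\mathcal F)\le\log2+H(U\mid e,\mathcal F)$.

Let $(Y,S)$ be a system with an invariant Borel probability measure $\mu$. A \emph{partition} is a Borel map $\beta$ from $Y$ to a finite set; its fibers are its \emph{atoms}. We write $\beta_t=\beta\circ S^t$ for $t\in\mathbb Z$, $\beta_{[a,b)}=(\beta_a,\dots,\beta_{b-1})$ and $\beta_{<s}=(\beta_t)_{t<s}$. Since $\mu$ is invariant, shifting all time indices in a conditional entropy by the same amount does not change it; we call this \emph{stationarity}. The entropy of $\beta$ is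
\begin{equation}\label{eq:rate}
h_\mu(S,\beta)=\lim_{M\to\infty}\frac1M H(\beta_{[0,M)})=H(\beta_0\mid\beta_{<0}),
\end{equation}
and the chain rule and stationarity give $H(\beta_{[0,M)}\mid\beta_{<0})=Mh_\mu(S,\beta)$. For two partitions $\alpha,\xi$ we have $H(\alpha_{[0,M)})\le H(\xi_{[0,M)})+\sum_{t<M}H(\alpha_t\mid\xi_t)$, hence
\begin{equation}\label{eq:compare}
h_\mu(S,\alpha)\le h_\mu(S,\xi)+H(\alpha\mid\xi).
\end{equation}
The first formula in \eqref{eq:rate} also gives $h_\mu(S^l,\beta_{[0,l)})=l\,h_\mu(S,\beta)$.

The entropy $h_\mu(S)$ is the supremum of $h_\mu(S,\beta)$ over all partitions. The \emph{variational principle} says that $h_{\mathrm{top}}(S)$ is the supremum of $h_\mu(S)$ over all ergodic invariant $\mu$. We also use that $h_{\mathrm{top}}(S^{-1})=h_{\mathrm{top}}(S)$ and that topological entropy does not increase under factor maps. The \emph{Shannon--McMillan--Breiman theorem} says that if $\mu$ is ergodic, then for almost every $y$ the measure $m_l(y)$ of the atom of $\beta_{[0,l)}$ containing $y$ satisfies $-\frac1l\log m_l(y)\to h_\mu(S,\beta)$.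

\section{Echoes cost half of the entropy}\label{sec:echo}

This section is purely probabilistic. Fix a system $(Y,S)$ with an invariant measure $\mu$, which need not be ergodic. Let $z$ be a partition, let $u\colon Y\to I\cup\{*\}$ be a function of $z$, where $I$ is a finite alphabet and $*$ is an extra symbol meaning ``no letter'', and let $K\subset Y$ be a Borel set on which $u\ne*$.

\begin{definition}\label{def:echo}
The triple $(z,u,K)$ has the \emph{echo property} with memory $J\ge1$ and delay $R\ge1$ if the following holds. Whenever $y,y'\in K$ satisfy $z_t(y)=z_t(y')$ for $-J\le t\le-1$ and $u_0(y)\ne u_0(y')$, there is $1\le t\le R$ with $u_t(y)=u_0(y)$ and $u_t(y')=u_0(y')$.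
\end{definition}

Thus two good points with the same recent past and different present letters must show the same two letters again, \emph{at the same time}, within $R$ steps.

\subsection*{Delay one}

Suppose $K=Y$, $R=1$ and $|I|=N$. Call $y$ \emph{branching} if some $y''$ has $z_t(y'')=z_t(y)$ for $-J-1\le t\le-1$ and $u_0(y'')\ne u_0(y)$. The set $B$ of branching points is determined by the window $z_{[-J-1,0)}$, and off $B$ the letter $u_0$ is a function of the window. So (E3) gives $H(u_0\mid z_{<0})\le\mu(B)\log N$.

Let $y\in B$, with $y''$ as above. The echo property gives $u_1(y)=u_0(y)$. Let $y'$ be any point with $z_t(y')=z_t(y)$ for $-J\le t\le0$. Then $y'$ and $y''$ agree at times $-J,\dots,-1$ and $u_0(y')=u_0(y)\ne u_0(y'')$, so the echo property gives $u_1(y')=u_0(y')=u_0(y)=u_1(y)$. Hence $Sy\notin B$. The sets $B$ and $S^{-1}B$ are disjoint and have equal measure, so $\mu(B)\le\frac12$ and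
\[
H(u_0\mid z_{<0})\le\tfrac12\log N .
\]
Each free choice is followed by a forced repetition. The factor $\frac12$ is attained.

\begin{example}\label{ex:doubled}
Let $Y$ be the set of $(x,p)\in I^{\mathbb Z}\times\mathbb Z/2\mathbb Z$ with $x_k=x_{k+1}$ whenever $k\equiv p\pmod2$, and let $S(x,p)=((x_{k+1})_k,\,p+1)$. Let $\mu$ choose $p$ uniformly and then the letters of the blocks of length two independently and uniformly. Put $z(x,p)=(x_0,p)$, $u(x,p)=x_0$ and $K=Y$. Two points with the same $z_{-1}$ have the same $p$ and the same $x_{-1}$. If $p$ is odd they have the same letter $x_0=x_{-1}$. So different letters at time $0$ force $p$ to be even, and then both letters are repeated at time $1$. The echo property holds with $J=R=1$, and $H(u_0\mid z_{<0})=\frac12\log N$, since $u_0$ is uniform given the past when $p$ is even and determined by it when $p$ is odd.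
\end{example}

\subsection*{Arbitrary delay: why a random hash}

For $R>1$ the time of the echo depends on both points, so a given $y$ has no single time at which it is forced to repeat, and the argument above breaks down. Moreover, in our application $R$ comes from compactness and cannot be compared with $N$, so we need a bound that does not depend on $R$.

The remaining handle is simultaneity: partial information about the future letters restricts the present one. Let $I=[n]^2$, write letters as $a=(g,j)$, and call $g$ the \emph{group} of $a$. Suppose for the moment that $K=Y$. We try to describe an orbit segment in two rounds: first a short \emph{hash} of each letter, then the letters themselves in increasing order of time. Take the hash $f(g,j)=j$. When we come to time $s$ in the second round, we know $z_{<s}$ and $f(u_t)$ for $t>s$. If two letters $a\ne b$ are both compatible with this knowledge, they are realized by two points that later show $a$ and $b$ at the same time, where their hashes agree; so $f(a)=f(b)$. At most $n$ candidates remain, one in each group. But the same argument shows that all candidates have the same hash, so knowing $f(u_s)$ does not help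 to tell them apart. The first round costs $\log n$ per step, the second may cost another $\log n$, and the total $\log n^2$ is the trivial bound.

The remedy is to use at each time a fresh random hash that is still injective on every group. Injectivity keeps the list of candidates at one per group. Freshness makes the hash at time $s$ independent of that list, so that on average it is compatible with at most one wrong candidate, and the second round costs only a constant. It is convenient to encode the hash function and the hash value in one object: a random \emph{table} $W\colon[n]\to[n]$ whose graph contains the letter and which is uniformly random in the other $n-1$ entries. A table has entropy at most $n\log n$, of which $(n-1)\log n$ is noise; the noise will cancel, leaving $\log n$.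

\begin{proposition}[Echo inequality]\label{prop:echo}
Let $I=[n]^2$ and $\mu(K)\ge1-\kappa$. If $(z,u,K)$ has the echo property for some $J$ and $R$, then
\[
H(u_0\mid z_{<0})\le\log n+2\log2+\kappa\log(n^2+1).
\]
\end{proposition}

\begin{proof}
\emph{Tables.} Let $M\ge1$ and $L=M+R$. Let $y$ have law $\mu$, and let $\omega_1,\dots,\omega_L$ be independent of $y$ and of each other, each uniform on the $n^n$ functions $[n]\to[n]$. For $1\le t\le L$ define $W_t\colon[n]\to[n]$ by
\[
W_t(g)=\begin{cases} j &\text{if } u_t(y)=(g,j) \text{ for some } j,\\ \omega_t(g)&\text{otherwise.}\end{cases}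
\]
For $1\le s\le M$ let $\mathcal C_s$ be the $\sigma$-algebra generated by $z_{<s}$ and $W_{s+1},\dots,W_L$, and let $\mathcal D_s$ be generated by $y$ and $\omega_{s+1},\dots,\omega_L$. Then $\mathcal C_s\subset\mathcal D_s$, and $\omega_s$ is independent of $\mathcal D_s$.

\emph{One candidate per group.} Let $V_s=(z_{s-J},\dots,z_{s-1},W_{s+1},\dots,W_{s+R})$. It takes finitely many values, and it is $\mathcal C_s$-measurable because $s+R\le L$. Call $(g,j)$ a \emph{candidate} for a value $v$ if some sample point $(y,\omega)$ has $V_s=v$, $S^sy\in K$ and $u_s(y)=(g,j)$. Suppose $(g,j)$ and $(g,j')$ with $j\ne j'$ are candidates for the same $v$, realized by $(y,\omega)$ and $(y',\omega')$. The echo property for $S^sy$ and $S^sy'$ gives $s<t\le s+R$ with $u_t(y)=(g,j)$ and $u_t(y')=(g,j')$. Then $W_t(g)$ equals $j$ at the first sample point and $j'$ at the second, although $W_t$ is a coordinate of $V_s$. This contradiction shows that each group contains at most one candidate. Let $\ell_s(g)=j$ if $(g,j)$ is a candidate for the observed value of $V_s$, and $\ell_s(g)=1$ if group $g$ contains no candidate. Then $\ell_s\colon[n]\to[n]$ is $\mathcal C_s$-measurable,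 and
\begin{equation}\label{eq:cand}
S^sy\in K,\ u_s=(g,j)\quad\Longrightarrow\quad j=\ell_s(g)=W_s(g).
\end{equation}

\emph{Trading a table for a letter.} Expanding $H(u_s,W_s\mid\mathcal C_s)$ by the chain rule in both orders gives
\begin{equation}\label{eq:trade}
H(u_s\mid\mathcal C_s)-H(W_s\mid\mathcal C_s)=H(u_s\mid W_s,\mathcal C_s)-H(W_s\mid u_s,\mathcal C_s).
\end{equation}
For the last term, condition on the larger $\sigma$-algebra $\mathcal D_s$. Given $\mathcal D_s$, at least $n-1$ entries of $W_s$ are entries of $\omega_s$, hence independent and uniform on $[n]$. Therefore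
\[
H(W_s\mid u_s,\mathcal C_s)\ge H(W_s\mid\mathcal D_s)\ge(n-1)\log n .
\]
For the other term, let $e=1$ if $S^sy\notin K$ and $e=0$ otherwise, so that $\mathbb P(e=1)\le\kappa$. Let $G=\{g: W_s(g)=\ell_s(g)\}$. On $\{e=0\}$, \eqref{eq:cand} says that $u_s$ lies in the set $\{(g,\ell_s(g)):g\in G\}$, which is determined by $W_s$ and $\mathcal C_s$ and has $|G|\ge1$ elements. On $\{e=1\}$ we only use that $u_s$ has at most $n^2+1$ values. By (E3),
\[
H(u_s\mid W_s,\mathcal C_s)\le\log2+\mathbb E\big[1_{\{e=0\}}\log|G|\big]+\kappa\log(n^2+1).
\]
Condition on $\mathcal D_s$, on the event $\{e=0\}$. Then $\ell_s$ and the group $g_0$ of $u_s$ are fixed, $g_0\in G$, and each $g\ne g_0$ lies in $G$ exactly when $\omega_s(g)=\ell_s(g)$, which has probability $1/n$. So the conditional mean of $|G|$ is $1+\frac{n-1}n\le2$, and by Jensen's inequality the conditional mean of $\log|G|$ is at most $\log2$. Inserting both estimates in \eqref{eq:trade}, we get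
\begin{equation}\label{eq:onestep}
H(u_s\mid\mathcal C_s)-H(W_s\mid\mathcal C_s)\le c-(n-1)\log n,\qquad c=2\log2+\kappa\log(n^2+1).
\end{equation}

\emph{Telescoping.} We replace the tables by the true names one at a time. For $0\le s\le M$ put
\[
\Phi_s=H\big(z_1,\dots,z_s,W_{s+1},\dots,W_L\mid z_{<1}\big).
\]
The lists of variables in $\Phi_s$ and $\Phi_{s-1}$ differ only in position $s$, and their common part together with $z_{<1}$ generates $\mathcal C_s$. By the chain rule,
\[
\Phi_s-\Phi_{s-1}=H(z_s\mid\mathcal C_s)-H(W_s\mid\mathcal C_s).
\]
Write $h_z=h_\mu(S,z)$ and $\theta=H(u_0\mid z_{<0})$. Since $u$ is a function of $z$, the chain rule and \eqref{eq:rate} give $H(z_0\mid u_0,z_{<0})=h_z-\theta$. By monotonicity and stationarity,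
\[
H(z_s\mid\mathcal C_s)=H(u_s\mid\mathcal C_s)+H(z_s\mid u_s,\mathcal C_s)\le H(u_s\mid\mathcal C_s)+h_z-\theta .
\]
Summing over $1\le s\le M$ and using \eqref{eq:onestep}, we find
\[
\Phi_M-\Phi_0\le M\big[h_z-\theta+c-(n-1)\log n\big].
\]
On the other hand, $\Phi_M\ge H(z_1,\dots,z_M\mid z_{<1})=Mh_z$, and $\Phi_0\le(M+R)\,n\log n$ because each table has $n^n$ possible values. The terms $Mh_z$ cancel, so the fineness of $z$ plays no role, and division by $M$ gives
\[
\theta\le c-(n-1)\log n+\Big(1+\frac RM\Big)n\log n=\log n+c+\frac RM\,n\log n .
\]
The delay $R$ enters only as a boundary term. Let $M\to\infty$.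
\end{proof}

\section{From recurrence to echoes}\label{sec:rec}

Consider the following property of a system $(Y,S)$.
\begin{itemize}
\item[$(\ast)$] Every backward asymptotic pair $y\ne y'$ is positively recurrent for $S\times S$.
\end{itemize}
To produce an echo from $(\ast)$ we need a partition $z$ such that points with the same $z$-past are almost backward asymptotic, so $z$ must record fine information about the orbit. But a fine past may reveal the present letter and make Proposition~\ref{prop:echo} useless: in the full shift, if $P(x)=(x_{-1},x_0,x_1)$, then $P_{-1}$ already determines $x_0$. Being backward asymptotic is a condition on the remote past only, so we may reveal the fine information with a delay. The next lemma says that a long delay makes the loss small.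

\begin{lemma}\label{lem:delay}
Let $\mu$ be $S$-invariant, let $\beta$ and $P$ be partitions, and let $\xi$ be a function of $\beta$. Then
\[
\sup_{D\ge0}H(\xi_0\mid\beta_{<0},P_{<-D})\ge H(\xi_0\mid\beta_{<0}).
\]
\end{lemma}

\begin{proof}
We first treat $\xi=\beta$. Let $\gamma=(\beta,P)$, and let $\mathcal G_D$ be generated by $\beta_{<0}$ and $P_{<-D}$, that is, by $\beta_{[-D,0)}$ and $\gamma_{<-D}$. By stationarity, $H(\beta_0\mid\mathcal G_D)=H(\beta_D\mid\beta_{[0,D)},\gamma_{<0})$. Since $\beta$ is a function of $\gamma$, the chain rule and monotonicity give
\begin{align*}
\sum_{D=0}^{M-1}H(\beta_0\mid\mathcal G_D)&=H(\beta_{[0,M)}\mid\gamma_{<0})=H(\gamma_{[0,M)}\mid\gamma_{<0})-H(\gamma_{[0,M)}\mid\beta_{[0,M)},\gamma_{<0})\\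
&\ge Mh_\mu(S,\gamma)-H(\gamma_{[0,M)}\mid\beta_{[0,M)})\\
&=Mh_\mu(S,\gamma)-H(\gamma_{[0,M)})+H(\beta_{[0,M)}).
\end{align*}
Divide by $M$ and let $M\to\infty$. By \eqref{eq:rate} the right side tends to $h_\mu(S,\beta)$, so $\sup_DH(\beta_0\mid\mathcal G_D)\ge H(\beta_0\mid\beta_{<0})$. For general $\xi$, since $\mathcal G_D$ contains the $\sigma$-algebra generated by $\beta_{<0}$,
\begin{align*}
H(\xi_0\mid\mathcal G_D)&=H(\beta_0\mid\mathcal G_D)-H(\beta_0\mid\xi_0,\mathcal G_D)\ge H(\beta_0\mid\mathcal G_D)-H(\beta_0\mid\xi_0,\beta_{<0})\\
&=H(\beta_0\mid\mathcal G_D)-H(\beta_0\mid\beta_{<0})+H(\xi_0\mid\beta_{<0}).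
\end{align*}
Take the supremum over $D$.
\end{proof}

\begin{proposition}\label{prop:core}
Let $(Y,S)$ be a system with property $(\ast)$. Then for every $S$-invariant Borel probability measure $\mu$ and every partition $\alpha$ with $N$ atoms,
\[
h_\mu(S,\alpha)\le\log\lceil\sqrt N\,\rceil+3\log2 .
\]
\end{proposition}

\begin{proof}
Let $n=\lceil\sqrt N\,\rceil$, and index the atoms of $\alpha$ as $A_a$, $a\in I=[n]^2$, adding empty sets if necessary. Fix $\kappa\in(0,1)$.

\emph{Letters.} Recurrence brings a pair back to an open neighborhood, not to a Borel atom, and a compactness argument needs closed sets of starting points. So we replace each atom by a compact set inside an open set. By regularity of $\mu$ there are compact sets $K_a\subset A_a$ with $\mu(A_a\setminus K_a)\le\kappa/n^2$. They are pairwise disjoint, so there is $\eta>0$ such that any two distinct nonempty ones are at distance at least $2\eta$. Let $U_a=\{y: d(y,K_a)<\eta\}$, with $U_a=\emptyset$ if $K_a=\emptyset$. The sets $U_a$ are open and pairwise disjoint. Put $u(y)=a$ if $y\in U_a$, $u(y)=*$ if $y\notin\bigcup_aU_a$, and $K=\bigcup_aK_a$. Then $\mu(K)\ge1-\kappa$, and a point $y\in K$ has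 $u(y)=a$ exactly when $y\in K_a$. On $K$ the letter $u$ determines $\alpha$, so conditioning on the indicator of $K$ gives $H(\alpha\mid u)\le\log2+\kappa\log N$. By \eqref{eq:compare},
\begin{equation}\label{eq:letters}
h_\mu(S,\alpha)\le h_\mu(S,u)+\log2+\kappa\log N .
\end{equation}

\emph{A delayed fine past.} For $i\ge1$ let $P^i$ be a partition whose atoms have diameter at most $1/i$. Put $z^0=u$ and define inductively $z^i=(z^{i-1},P^i\circ S^{-D_i})$. The past $z^i_{<0}$ consists of $z^{i-1}_{<0}$ and $P^i_{<-D_i}$, so Lemma~\ref{lem:delay} with $\beta=z^{i-1}$ and $\xi=u$ lets us choose $D_i\ge0$ with $H(u_0\mid z^i_{<0})\ge H(u_0\mid z^{i-1}_{<0})-\kappa2^{-i}$. Since $H(u_0\mid z^0_{<0})=h_\mu(S,u)$,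
\begin{equation}\label{eq:past}
H(u_0\mid z^i_{<0})\ge h_\mu(S,u)-\kappa\qquad\text{for all } i .
\end{equation}

\emph{Compactness.} For $a\ne b$ in $I$ and $J\ge1$, let $\mathcal K^{ab}_J$ be the set of $(y,y')\in K_a\times K_b$ such that
\[
d(S^{-m}y,S^{-m}y')\le1/i\qquad\text{whenever } 1\le i\le J \text{ and } D_i<m\le D_i+J .
\]
These sets are compact and decrease as $J$ grows. A pair in $\bigcap_J\mathcal K^{ab}_J$ has $y\ne y'$, because $K_a\cap K_b=\emptyset$, and satisfies $d(S^{-m}y,S^{-m}y')\le1/i$ for all $i$ and all $m>D_i$, so it is backward asymptotic. By $(\ast)$ it is positively recurrent. Since $U_a\times U_b$ is a neighborhood of it, the pair lies in the open set $O^{ab}=\bigcup_{t\ge1}(S\times S)^{-t}(U_a\times U_b)$. A decreasing sequence of compact sets whose intersection lies in an open set is eventually contained in that set, so $\mathcal K^{ab}_J\subset O^{ab}$ for large $J$, and then finitely many values of $t$ suffice to cover $\mathcal K^{ab}_J$. There are finitely many pairs $(a,b)$. Hence there are $J$ and $R$ such that, for all $a\ne b$, every pair in $\mathcal K^{ab}_J$ enters $U_a\times U_b$ at some time $1\le t\le R$. This is the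 only use of $(\ast)$, and it needs the recurrence of all such pairs, not of almost all.

\emph{The echo.} Let $z=z^J$. Let $y,y'\in K$ have $z_{-r}(y)=z_{-r}(y')$ for $1\le r\le J$ and letters $a=u(y)\ne b=u(y')$. Then $(y,y')\in K_a\times K_b$, and for $i\le J$ and $1\le r\le J$ the points $S^{-r-D_i}y$ and $S^{-r-D_i}y'$ lie in the same atom of $P^i$. So $(y,y')\in\mathcal K^{ab}_J$, and there is $1\le t\le R$ with $u_t(y)=a$ and $u_t(y')=b$. Thus $(z,u,K)$ has the echo property. Proposition~\ref{prop:echo}, \eqref{eq:past} and \eqref{eq:letters} give
\[
h_\mu(S,\alpha)\le\log n+3\log2+\kappa\big(1+\log(n^2+1)+\log N\big).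
\]
Let $\kappa\to0$.
\end{proof}

\section{Powers of $T$ and the proof of Theorem~\ref{thm:pair}}\label{sec:powers}

Proposition~\ref{prop:core} improves the trivial bound $\log N$ to roughly $\frac12\log N$. This yields a contradiction only for a partition whose entropy is close to $\log N$, with $N$ large enough to absorb the constants. Such partitions exist for high powers of $T$, by the Shannon--McMillan--Breiman theorem. We therefore need $(\ast)$ for the powers, which rests on the following fact. For a system $(Y,F)$, let $\omega_F(p)$ be the set of limits of sequences $F^{n_k}p$ with $n_k\to+\infty$. It is closed and $F$-invariant, and $p$ is positively recurrent exactly when $p\in\omega_F(p)$.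

\begin{lemma}\label{lem:power}
Let $(Y,F)$ be a system and $l\ge1$. If $p$ is positively recurrent for $F$, then it is positively recurrent for $G=F^l$.
\end{lemma}

\begin{proof}
Infinitely many of the return times $n_k$ lie in one residue class $j$ modulo $l$, with $0\le j<l$, so $p\in\omega_G(F^jp)$. Since $F$ commutes with $G$, applying $F^{ij}$ gives $F^{ij}p\in\omega_G(F^{(i+1)j}p)$ for all $i\ge0$. If $q\in\omega_G(q')$, then $\omega_G(q)\subset\omega_G(q')$, because $\omega_G(q')$ is closed and $G$-invariant. Hence
\[
p\in\omega_G(F^jp)\subset\omega_G(F^{2j}p)\subset\dots\subset\omega_G(F^{lj}p)=\omega_G(G^jp)=\omega_G(p).\qedhere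
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:pair}]
The set $\operatorname{supp}\mu$ is compact and $T$ maps it onto itself, so we may assume $X=\operatorname{supp}\mu$. Suppose the conclusion fails; then $(X,T)$ has property $(\ast)$.

Let $l\ge1$ and $S=T^l$. Let $x\ne x'$ be backward asymptotic for $S$. Writing $m=ql+r$ with $0\le r<l$, we have $T^{-m}=T^{-r}S^{-q}$, and the maps $T^{-r}$ are uniformly continuous, so the pair is backward asymptotic for $T$. It is then positively recurrent for $T\times T$, and by Lemma~\ref{lem:power} also for $S\times S$. So $(X,T^l)$ has property $(\ast)$ for every $l$.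

Choose a partition $Q$, with $q$ atoms, such that $h=h_\mu(T,Q)>0$, and let $Q^l=(Q,Q\circ T,\dots,Q\circ T^{l-1})$. Fix $\varepsilon\in(0,1)$. By the Shannon--McMillan--Breiman theorem, for all large $l$ the atoms of $Q^l$ of measure at least $e^{-l(h+\varepsilon)}$ have total measure at least $1-\varepsilon$. This is the only use of ergodicity; the measure $\mu$ may fail to be ergodic for $T^l$, which is why Proposition~\ref{prop:core} does not assume it. There are at most $e^{l(h+\varepsilon)}$ such atoms. Let $\alpha$ be the partition consisting of these atoms and the union $E$ of all the others. It has $N\le e^{l(h+\varepsilon)}+1\le2e^{l(h+\varepsilon)}$ atoms. Off $E$ it determines $Q^l$, while $\mu(E)\le\varepsilon$ and $Q^l$ has at most $q^l$ atoms, so $H(Q^l\mid\alpha)\le\varepsilon l\log q$ by (E3). By \eqref{eq:compare},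
\[
h_\mu(T^l,\alpha)\ge h_\mu(T^l,Q^l)-H(Q^l\mid\alpha)\ge lh-\varepsilon l\log q .
\]
Proposition~\ref{prop:core} for $(X,T^l)$ and the inequality $\lceil\sqrt N\,\rceil\le2\sqrt N$ give
\[
lh-\varepsilon l\log q\le\tfrac12\log N+4\log2\le\tfrac12\,l(h+\varepsilon)+5\log2 .
\]
Divide by $l$, let $l\to\infty$ and then $\varepsilon\to0$. We obtain $h\le h/2$, which contradicts $0<h<\infty$.
\end{proof}

\section{Variants, a converse, and two examples}\label{sec:complements}

Only asymptotic pairs enter the proof, and time can be reversed.

\begin{corollary}\label{cor:weak}
Let $(X,T)$ be a system. If every backward asymptotic pair $x\ne x'$ is positively recurrent, or if every forward asymptotic pair $x\ne x'$ is negatively recurrent, then $h_{\mathrm{top}}(T)=0$.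
\end{corollary}

\begin{proof}
Under the first hypothesis, Theorem~\ref{thm:pair} shows that every ergodic measure has zero entropy, and the variational principle applies. The second hypothesis is the first one for $T^{-1}$, which has the same topological entropy.
\end{proof}

The hypothesis of Theorem~\ref{thm:main} implies both hypotheses of Corollary~\ref{cor:weak}, because two distinct points that are asymptotic in one time direction can only return in the other.

The first hypothesis characterizes zero entropy up to extensions. Recall that $(X,T)$ is a \emph{factor} of $(Y,S)$, and $(Y,S)$ an \emph{extension} of $(X,T)$, if there is a continuous surjection $\pi\colon Y\to X$ with $\pi S=T\pi$. A theorem of Downarowicz and Lacroix \cite{DL} states that $h_{\mathrm{top}}(T)=0$ if and only if $(X,T)$ has a topological extension without forward asymptotic pairs $y\ne y'$.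

\begin{corollary}\label{cor:char}
For a system $(X,T)$, $h_{\mathrm{top}}(T)=0$ if and only if $(X,T)$ is a factor of a system $(Y,S)$ in which every backward asymptotic pair $y\ne y'$ is positively recurrent.
\end{corollary}

\begin{proof}
If such $(Y,S)$ exists, then $h_{\mathrm{top}}(S)=0$ by Corollary~\ref{cor:weak}, and entropy does not increase under factor maps.

Conversely, let $h_{\mathrm{top}}(T)=0$. The cited theorem, applied to $T^{-1}$, gives an extension $\pi\colon(Y_0,S_0)\to(X,T^{-1})$ without forward asymptotic pairs of distinct points. We do not rely on $S_0$ being invertible and assume only that it is continuous. Let $Y_1=\bigcap_{k\ge0}S_0^kY_0$. For $x\in X$ the compact sets $\pi^{-1}(x)\cap S_0^kY_0$ decrease, and they are nonempty because $\pi(S_0^kY_0)=T^{-k}X=X$; so $\pi(Y_1)=X$. In the same way, for $y\in Y_1$ the compact sets $S_0^{-1}(y)\cap S_0^kY_0$ decrease and are nonempty, so $S_0Y_1=Y_1$. Let $Y$ be the natural extension, the compact space of sequences $(y_k)_{k\in\mathbb Z}$ in $Y_1$ with $S_0y_k=y_{k+1}$, and let $\sigma$ be the left shift, a homeomorphism of $Y$. The map $(y_k)\mapsto\pi(y_0)$ is onto $X$ and intertwines $\sigma$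 with $T^{-1}$. If $(y_k)$ and $(y'_k)$ are forward asymptotic under $\sigma$, then $d(S_0^my_k,S_0^my'_k)\to0$ as $m\to\infty$ for each $k$, so $y_k=y'_k$ for each $k$. Put $S=\sigma^{-1}$. Then $(Y,S)$ is an extension of $(X,T)$ without backward asymptotic pairs of distinct points, and the condition holds vacuously.
\end{proof}

The passage to an extension cannot be avoided: the literal converse of Theorem~\ref{thm:main} is false, even for minimal systems.

\begin{example}[A Sturmian subshift]\label{ex:sturm}
Let $\theta\in(0,1)$ be irrational. For $\rho\in\mathbb R$ define $s(\rho)\in\{0,1\}^{\mathbb Z}$ by $s(\rho)_k=\lfloor(k+1)\theta+\rho\rfloor-\lfloor k\theta+\rho\rfloor$, and let $X$ be the closure of $\{s(\rho):\rho\in\mathbb R\}$ with the left shift, which sends $s(\rho)$ to $s(\rho+\theta)$. The word $s(\rho)_0\cdots s(\rho)_{m-1}$ depends only on $\rho$ modulo $1$ and is constant on each of the $m+1$ half-open arcs cut out by the points $-k\theta$, $0\le k\le m$. So there are at most $m+1$ words of length $m$, and the entropy, which is the exponential growth rate of this number, is zero. Every orbit of the rotation by $\theta$ visits every arc with uniformly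 bounded gaps, so every word occurs in every point of $X$, and $X$ is minimal. As $\rho\uparrow0$, $\lfloor k\theta+\rho\rfloor$ is eventually equal to $\lceil k\theta\rceil-1$, which is $\lfloor k\theta\rfloor$ for $k\ne0$ and $-1$ for $k=0$. Hence $s'=\lim_{\rho\uparrow0}s(\rho)$ lies in $X$ and differs from $s(0)$ exactly in the coordinates $-1$ and $0$. The pair $(s(0),s')$ is asymptotic in both directions, so it is not recurrent.
\end{example}

Finally, ``backward asymptotic'' in Theorem~\ref{thm:pair} cannot be improved to ``asymptotic in both directions''.

\begin{example}[A toral automorphism]\label{ex:torus}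
Let $A$ be an integer matrix of determinant $\pm1$, acting on the torus $\mathbb R^r/\mathbb Z^r$. Recall that Haar measure is ergodic if and only if no eigenvalue is a root of unity, and that its entropy is the sum of $\log|\lambda|$ over the eigenvalues with $|\lambda|>1$. Assume that $A$ is ergodic, that its characteristic polynomial $\chi$ is irreducible over $\mathbb Q$, and that some eigenvalue has modulus $1$. The entropy is positive: otherwise all eigenvalues would have modulus at most $1$, and being nonzero they would be roots of unity by Kronecker's theorem.

The companion matrix of $\chi(x)=x^4-x^3-x^2-x+1$ is an instance. With $w=x+x^{-1}$ the equation $\chi(x)=0$ becomes $w^2-w-3=0$, so $w_\pm=(1\pm\sqrt{13})/2$. Since $w_+>2$ and $|w_-|<2$, there are two real roots off the unit circle and two nonreal roots on it. As $\chi(\pm1)\ne0$, there is no rational root, and a factorization into two rational quadratics would contain the factor $x^2-w_-x+1$, which is not rational. So $\chi$ is irreducible, and it has no root of unity as a root, since all conjugates of a root of unity have modulus $1$.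

We claim that no two distinct points are asymptotic in both directions. Let $E^s$ and $E^u$ be the subspaces of $v\in\mathbb R^r$ with $A^mv\to0$ as $m\to+\infty$, respectively as $m\to-\infty$. They correspond to the eigenvalues of modulus less than $1$ and greater than $1$, so $E^s\cap E^u=\{0\}$ and $E^s\oplus E^u\ne\mathbb R^r$. Let $\delta$ be the difference of a pair that is asymptotic in both directions. Choose lifts $v_m\in\mathbb R^r$ of $A^m\delta$ with $v_m\to0$ as $m\to+\infty$. The vectors $Av_m-v_{m+1}$ are integral and tend to $0$, so they vanish for $m\ge m_0$. Thus $v_{m_0}\in E^s$, and $v=A^{-m_0}v_{m_0}\in E^s$ is a lift of $\delta$. The same argument for $A^{-1}$ gives a lift $v'\in E^u$. Then $v-v'$ lies in the $A$-invariant group $\Gamma=\mathbb Z^r\cap(E^s\oplus E^u)$. The rational span of $\Gamma$ is an $A$-invariant subspace of $\mathbb Q^r$, and it is proper because $\Gamma$ lies in a proper real subspace. The characteristic polynomial of $A$ on this subspace divides the irreducible polynomial $\chi$ and has smaller degree, so the subspace is $\{0\}$. Hence $v=v'\in E^s\cap E^u=\{0\}$ and $\delta=0$.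
\end{example}

\begin{thebibliography}{9}

\bibitem{DL}
T. Downarowicz and Y. Lacroix, \emph{Topological entropy zero and asymptotic pairs}, Israel J. Math. \textbf{189} (2012).

\bibitem{LET}
\emph{Local entropy theory}, \texttt{http://www.math.tau.ac.il/\textasciitilde glasner/papers/local-entropy-revised.pdf}.

\end{thebibliography}
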